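# Book embeddings of bounded-degree graphs from labelings with few edge sums

## 1. Labelings, edge sums, and nesting

Write an integer $\varphi(v)\in\{0,1,\dots,t-1\}$ on every vertex $v$ of a graph, and line the vertices up in increasing order of $\varphi$, breaking ties arbitrarily. Give each edge $uv$ two pieces of data: its *label pair* $\{\varphi(u),\varphi(v)\}$ (the two entries may coincide) and its *edge sum* $\varphi(u)+\varphi(v)$. Everything below turns on one observation.

*Two edges with the same sum and different label pairs are nested.* Write the label pairs as $x\le y$ and $x'\le y'$, with $x+y=x'+y'$ and, say, $x<x'$. Then $y'<y$, so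
$$x<x'\le y'<y .$$
Hence both ends of the second edge lie strictly between the two ends of the first.

For example, label the vertices of a 4-cycle, in cyclic order, by $0,3,1,2$. The edge sums are $3,4,3,2$. The two edges of sum $3$ have label pairs $\{0,3\}$ and $\{1,2\}$, and the second sits inside the first.

This is useful for the following drawing problem.

**Definition (book embedding, pagenumber).** A $k$-page book embedding of a graph $G$ is a linear ordering of $V(G)$ (the vertices on the *spine*) together with an assignment of each edge to one of $k$ pages, so that no two edges on the same page cross. Edges $uv$ and $xy$ with $u<v$ and $x<y$ cross if $u<x<v<y$ or $x<u<y<v$. The pagenumber $\mathrm{pn}(G)$ is the least $k$ for which a $k$-page book embedding exists.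

The inequalities are strict, so edges sharing an end never cross, and nested edges never cross. For instance $\mathrm{pn}(K_4)=2$: in any order $1,2,3,4$ the edges $13$ and $24$ cross, and this is the only crossing pair, so putting $24$ on a second page suffices.

**Nesting Lemma.** Let $\varphi:V(G)\to\{0,\dots,t-1\}$, and order the spine by $\varphi$. Let $F$ be a set of edges with at most $S$ different edge sums, such that each label pair is the label pair of at most $R$ edges of $F$. Then $F$ can be placed on at most $SR$ pages.

**Proof.** Use a separate set of pages for each sum. For a fixed sum, group the edges by label pair. Edges of different groups are nested, by the observation. Each group has at most $R$ edges, so $R$ pages suffice: on each page put at most one edge of each group. $\square$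

So we want labelings with *few edge sums* and *few edges per label pair*. These two wishes pull against each other, and the proof of the upper bounds is a way to balance them.

## 2. The conjecture and the three theorems

Graphs are finite and simple, $\log$ is the natural logarithm, $n=|V(G)|\ge 2$, and "with high probability" means with probability tending to $1$ as $n\to\infty$. The question comes from "Decompositions of permutations and book embeddings" (https://faculty.math.illinois.edu/~jobal/cikk/perm-submitted.pdf). These facts are given as known:

- (Malitz) Every graph with $m$ edges has pagenumber $O(m^{1/2})$.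
- There are $d$-regular $n$-vertex graphs with pagenumber $\Omega\bigl(n^{\frac12-\frac1{2(d-1)}}\bigr)$.
- For fixed $d$, the random $d$-regular graph on $n$ vertices has pagenumber $o(n^{1/2})$ with high probability.

A $d$-regular graph has $dn/2$ edges, so Malitz's theorem gives $O_d(n^{1/2})$. Can one always save a power of $n$?

**Conjecture.** For each $d$ there is an $a_d>0$ such that the pagenumber of every $d$-regular graph on $n$ vertices is at most $n^{1/2-a_d}$, for all $n$ sufficiently large in terms of $d$.

The conjecture is true. Put
$$\beta_d=\tfrac12-\tfrac1{2(d-1)}=\tfrac{d-2}{2d-2}.$$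

**Theorem 1 (the conjecture).** For every $d\ge1$ there is $C_d$ such that every $n$-vertex graph $G$ of maximum degree at most $d$ satisfies $\mathrm{pn}(G)\le C_d\,n^{d/(2d+1)}\log n$.

Since $\frac d{2d+1}=\frac12-\frac1{2(2d+1)}$, every $a_d<\frac1{2(2d+1)}$ is admissible in the conjecture.

**Theorem 2 (a better exponent when short odd cycles are few).** For every $d\ge3$ and $\eta>0$ there are $g,C$ such that the following holds. If $G$ has maximum degree at most $d$, and deleting some $h$ edges leaves a graph with no odd cycle of length at most $g$, then $\mathrm{pn}(G)\le C\,n^{\beta_d+\eta}+h$. In particular: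

- (a) every bipartite graph of maximum degree at most $d$ has $\mathrm{pn}(G)\le Cn^{\beta_d+\eta}$;
- (b) for fixed $d\ge3$ and $\eta>0$, with high probability the random $d$-regular graph has $\mathrm{pn}\le n^{\beta_d+\eta}$.

**Theorem 3 (matching lower bound).** For every $d\ge3$ there is $c>0$ such that with high probability $\mathrm{pn}(G)\ge c\,(n/\log n)^{\beta_d}$, when $G$ is

- (i) a uniformly random labelled $d$-regular graph on $n$ vertices ($dn$ even), or
- (ii) a uniformly random $d$-regular bipartite graph with fixed parts of size $n/2$ ($n$ even).

The regular cases $d\le2$ can be done by hand. A $1$-regular graph is a perfect matching: put the two ends of each edge next to each other, and one page suffices. A $2$-regular graph is a disjoint union of cycles: place each cycle $v_1v_2\cdots v_k$ on consecutive spine positions in this order. The edges $v_iv_{i+1}$ join neighbors on the spine and $v_1v_k$ encloses them all, so again one page suffices. The first interesting degree is $d=3$, where Theorem 1 gives exponent $3/7$ and $\beta_3=1/4$.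

## 3. Independent labels stop at $\sqrt n$; a single edge sum collapses

**Independent uniform labels.** Give each vertex an independent uniform label in $\{0,\dots,t-1\}$. There are up to $2t-1$ edge sums. A given label pair receives on average at most $\frac{dn}2\cdot\frac2{t^2}=dn/t^2$ edges. Suppose we could make the largest number of edges on a pair comparable to $\max(1,n/t^2)$. The Nesting Lemma would then give, up to constants,
$$t\cdot\max\Bigl(1,\frac n{t^2}\Bigr)=\max\Bigl(t,\frac nt\Bigr)\ \ge\ \sqrt n$$
pages. No choice of $t$ makes this smaller than $\sqrt n$. The obstacle is the number of sums, which is of order $t$: we must force the sums into a smaller set without concentrating the label pairs too much.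

**Forcing every sum to vanish.** Work in $\mathbb Z_m$ and ask for $\varphi(u)+\varphi(v)=0$ on every edge. In a connected graph the label of one vertex determines all the others, and they are all $\pm X$ for a single $X$. There is one sum, but at most three label pairs, so some pair receives a constant fraction of the edges. An odd cycle makes things worse: on a triangle, $x_u+x_v=x_v+x_w=x_u+x_w=0$ gives $2x_u=0$, and for odd $m$ all three labels are $0$.

**The compromise.** Build the label from $N$ coordinates, $\varphi_j(v)\in\mathbb Z_{m_j}$. In coordinate $j$, force the sum to vanish only inside the parts of a partition of $V(G)$ into *parts of bounded size*, and use independent randomness for different parts. Each edge then has some coordinates in which its sum is $0$ and others in which its ends are independent. Suppose each edge has a fraction $\gamma$ of its coordinates of the first kind, all the $m_j$ have about the same size, and $t=\prod m_j$. Heuristically: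

- there are about $t^{1-\gamma}$ possible edge sums, because $\gamma N$ coordinates of the sum are fixed;
- each edge has about $t\cdot t^{1-\gamma}=t^{2-\gamma}$ possible label pairs, so a pair receives about $n/t^{2-\gamma}$ edges.

The page count becomes $t^{1-\gamma}\max(1,n/t^{2-\gamma})=\max(t^{1-\gamma},n/t)$. The choice $t=n^{1/(2-\gamma)}$ balances the two terms and gives exponent $\frac{1-\gamma}{2-\gamma}$, which is $\frac12$ at $\gamma=0$ and smaller for every $\gamma>0$.

The coordinates are glued into one integer by the Chinese remainder theorem: for pairwise coprime $m_1,\dots,m_N$ with product $t$, every choice of residues modulo the $m_j$ comes from exactly one integer in $\{0,\dots,t-1\}$.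

**Example.** Take the 4-cycle $v_1v_2v_3v_4$ and two partitions: $\{v_1,v_2\},\{v_3,v_4\}$ with modulus $3$, and $\{v_2,v_3\},\{v_4,v_1\}$ with modulus $5$, so $t=15$. Modulo $3$ choose residues $1,-1$ on $v_1,v_2$ and $2,-2$ on $v_3,v_4$; modulo $5$ choose $-1,1$ on $v_2,v_3$ and $-2,2$ on $v_4,v_1$. The residue pairs of $v_1,v_2,v_3,v_4$ modulo $(3,5)$ are $(1,2),(2,4),(2,1),(1,3)$, so the labels are $7,14,11,13$. The edge sums along the cycle are $21,25,24,20$. As designed, they are divisible by $3,5,3,5$ respectively.

## 4. The Main Lemma: exponent $\frac{1-\gamma}{2-\gamma}$ from partitions into bounded bipartite parts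

**Main Lemma.** Let $d,N,K\ge1$ be integers and $\gamma\in[0,1]$. Let $G$ be an $n$-vertex graph of maximum degree at most $d$. Let $\mathcal P_1,\dots,\mathcal P_N$ be partitions of $V(G)$ such that every part $P$ of every $\mathcal P_j$ has $|P|\le K$ and $G[P]$ is bipartite. For an edge $e$ let
$$J(e)=\{j:\text{both ends of }e\text{ lie in one part of }\mathcal P_j\}.$$
If $|J(e)|\ge\gamma N$ for every edge $e$, then
$$\mathrm{pn}(G)\le C\,n^{\frac{1-\gamma}{2-\gamma}}\log n,\qquad C=C(d,N,K).$$

**Example of the hypothesis.** In the 4-cycle above, $N=2$, $K=2$, and each edge lies in a part of exactly one of the two partitions, so $|J(e)|=1$ and $\gamma=\frac12$.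

**Proof.** Constants $C_1,C_2,\dots$ in this proof depend only on $d,N,K$. We may assume that $G$ has an edge.

**Step 1: coprime moduli of equal size.** We need $N$ pairwise coprime integers, all of the same order, with product about $n^{1/(2-\gamma)}$. Put
$$y=\bigl\lceil n^{1/(N(2-\gamma))}\bigr\rceil,\qquad M=N!\,y,\qquad m_j=1+jM\quad(1\le j\le N).$$
Suppose a prime $\pi$ divides $m_i$ and $m_j$ with $i<j$. Then $\pi$ divides $jm_i-im_j=j-i$. So $\pi\le N-1$, hence $\pi\mid N!$, hence $\pi\mid jM$. As $\pi\mid m_j=1+jM$, we get $\pi\mid 1$, a contradiction. So the $m_j$ are pairwise coprime.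

Clearly $M\le m_j\le1+NM\le(N+1)M$. Since $\lceil z\rceil\le2z$ for $z\ge1$,
$$n^{1/(N(2-\gamma))}\le M\le 2N!\,n^{1/(N(2-\gamma))}.$$
Let $t=\prod_{j=1}^N m_j$, and $M_J=\prod_{j\in J}m_j$ for $J\subseteq\{1,\dots,N\}$. From $M^N\le t\le((N+1)M)^N$ and $\frac1{2-\gamma}\le1$ we get
$$n^{1/(2-\gamma)}\le t\le C_1n .\tag{1}$$

**Step 2: the random labeling.** We now force edge $e$ to have sum $0$ in the coordinates of $J(e)$, keeping all other coordinates independent. For each $j$ and each part $P\in\mathcal P_j$ fix a proper $2$-coloring of the bipartite graph $G[P]$ by signs; together these give $\sigma_j:V(G)\to\{\pm1\}$. Let the variables $X_{j,P}$ (one for each $j$ and each $P\in\mathcal P_j$) be independent, with $X_{j,P}$ uniform in $\mathbb Z_{m_j}$. For $v\in P\in\mathcal P_j$ set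
$$\varphi_j(v)=\sigma_j(v)X_{j,P}\in\mathbb Z_{m_j}.$$
Let $\varphi(v)\in\{0,\dots,t-1\}$ be the integer with $\varphi(v)\equiv\varphi_j(v)\pmod{m_j}$ for all $j$. The spine is ordered by increasing $\varphi$, with ties broken arbitrarily.

**Step 3: the edge sums are restricted.** Let $e=uv$ and $J=J(e)$. If $j\in J$, then $u,v$ lie in a common part of $\mathcal P_j$ and have opposite signs there, so $\varphi_j(u)+\varphi_j(v)=0$. The $m_j$ are coprime, so
$$\varphi(u)+\varphi(v)\equiv0\pmod{M_J}.\tag{2}$$

**Step 4: the label pair of one edge is well spread.** Fix $e=uv$ with $J(e)=J$, and $x,y\in\{0,\dots,t-1\}$. The event $\varphi(u)=x$, $\varphi(v)=y$ requires $\varphi_j(u)\equiv x$ and $\varphi_j(v)\equiv y$ modulo $m_j$ for every $j$. Each $\varphi_j(u)$ is uniform in $\mathbb Z_{m_j}$, because $\pm X$ is uniform when $X$ is. For $j\in J$ the requirement has probability at most $1/m_j$. For $j\notin J$ the ends lie in different parts, so $\varphi_j(u),\varphi_j(v)$ are independent and the probability is $1/m_j^2$. Different $j$ are independent. Allowing also for $\varphi(u)=y$, $\varphi(v)=x$,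
$$\Pr\bigl[\{\varphi(u),\varphi(v)\}=\{x,y\}\bigr]\le2\prod_{j\in J}\frac1{m_j}\prod_{j\notin J}\frac1{m_j^2}=\frac{2M_J}{t^2}.\tag{3}$$

**Step 5: split the edges into boundedly many independent classes.** We want to show that no label pair receives many edges. The labels of different edges can be dependent, and here bounded parts matter. Call edges $e,f$ *conflicting* if some part of some $\mathcal P_j$ contains an end of $e$ and an end of $f$. The two ends of $e$ lie in at most $2N$ parts, which contain at most $2NK$ vertices in all, and each of these is in at most $d$ edges. So at most $D:=2NKd$ edges conflict with $e$, counting $e$ itself. The graph on $E(G)$ whose adjacency is conflict between distinct edges thus has maximum degree at most $D-1$. Coloring it greedily splits $E(G)$ into $D$ classes (some perhaps empty) of pairwise non-conflicting edges. The label pair of $e$ is a function of those $X_{j,P}$ for which $P$ contains an end of $e$. For the edges of one class these families of variables are disjoint, so their label pairs are mutually independent.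

**Step 6: no label pair receives many edges.** Put $\mu_J=\max(1,nM_J/t^2)$. Fix a class, a set $J$, and a pair $\{x,y\}$, possibly with $x=y$. Let $Y$ be the number of edges $e$ of the class with $J(e)=J$ and label pair $\{x,y\}$. Then $Y$ is a sum of independent indicators, with probabilities $p_1,p_2,\dots$ say. As $|E(G)|\le dn/2$, (3) gives
$$\sum_i p_i\le\frac{dn}2\cdot\frac{2M_J}{t^2}\le d\mu_J .$$
If $Y\ge R$ then some $R$ of the indicators equal $1$. In the expansion of $(\sum p_i)^R$ the product over each $R$-subset occurs $R!$ times, and $R!\ge(R/e)^R$. Therefore, for every integer $R\ge1$,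
$$\Pr[Y\ge R]\le\sum_{|S|=R}\ \prod_{i\in S}p_i\le\frac{(d\mu_J)^R}{R!}\le\Bigl(\frac{e\,d\mu_J}R\Bigr)^R .$$
Take $R=R_J:=\lceil e^2d\mu_J+\log(2^NDt^2)+1\rceil$. Since $R_J\ge e^2d\mu_J$, the probability is at most $e^{-R_J}$, and this is less than $1/(2^NDt^2)$. There are at most $2^N\cdot D\cdot t^2$ triples ($J$, class, pair). By the union bound, with positive probability $Y<R_J$ holds for all of them. *Fix such an outcome.* By (1), $\log(2^NDt^2)\le C+2\log n$ for a constant $C$ depending only on $d,N,K$; since $\mu_J\ge1$ and $\log n\ge\log2$, we get $R_J\le C_2\mu_J\log n$. Adding over the $D$ classes: for each $J$ and each pair $\{x,y\}$,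
$$\text{at most }DR_J\le C_3\,\mu_J\log n\text{ edges with }J(e)=J\text{ have label pair }\{x,y\}.\tag{4}$$

**Step 7: count the pages.** Apply the Nesting Lemma separately to each set $F_J=\{e:J(e)=J\}$ that is nonempty. By (2), the sums of its edges are multiples of $M_J$ in $[0,2t-2]$. Since $M_J\mid t$, there are at most $2t/M_J$ of these. By (4), each label pair receives at most $C_3\mu_J\log n$ edges. Hence
$$\mathrm{pn}(G)\le\sum_J\frac{2t}{M_J}\,C_3\log n\,\max\Bigl(1,\frac{nM_J}{t^2}\Bigr)\le C_4\log n\cdot\max_J\Bigl(\frac t{M_J}+\frac nt\Bigr),$$
where $J$ runs over the at most $2^N$ sets that occur. Each such $J$ has $|J|\ge\gamma N$, so by the bounds on $m_j$ and $M$,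
$$\frac t{M_J}=\prod_{j\notin J}m_j\le\bigl((N+1)M\bigr)^{(1-\gamma)N}\le C_5\,n^{\frac{1-\gamma}{2-\gamma}} .$$
By (1), $\frac nt\le n^{1-\frac1{2-\gamma}}=n^{\frac{1-\gamma}{2-\gamma}}$. This proves the lemma. $\square$

## 5. Edge colorings give $\gamma=\frac1{d+1}$: proof of Theorem 1

To apply the Main Lemma to an arbitrary graph we need parts that are bipartite no matter what the graph looks like. Parts of size at most $2$ always are. Recall Vizing's theorem: a graph of maximum degree at most $d$ has a proper edge-coloring with $d+1$ colors.

**Proof of Theorem 1.** Fix a proper edge-coloring with $N=d+1$ colors. Let $\mathcal P_j$ consist of the edges of color $j$, as $2$-element parts, together with singletons for the vertices not covered. This is a partition because each color class is a matching. Parts have size at most $K=2$ and induce bipartite graphs. An edge of color $j$ has $j\in J(e)$, so $|J(e)|\ge1=\gamma N$ with $\gamma=\frac1{d+1}$. The exponent of the Main Lemma is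
$$\frac{1-\gamma}{2-\gamma}=\frac{d/(d+1)}{(2d+1)/(d+1)}=\frac d{2d+1}=\frac12-\frac1{2(2d+1)},$$
and the constant depends only on $d$. $\square$

**Proof of the conjecture.** Fix any $a_d$ with $0<a_d<\frac1{2(2d+1)}$. Then $C_dn^{d/(2d+1)}\log n\le n^{1/2-a_d}$ for all $n$ large in terms of $d$. $\square$

If $G$ is properly $d$-edge-colorable, the same argument with $N=d$ and $\gamma=\frac1d$ gives the exponent $\frac{1-1/d}{2-1/d}=\frac{d-1}{2d-1}$.

## 6. From matchings to forests: why $\gamma$ should be $2/d$

To improve the exponent we want larger $\gamma$. A matching covers at most $n/2$ of the $dn/2$ edges of a $d$-regular graph, a fraction $1/d$. A spanning forest can cover almost $n$ of them, a fraction close to $2/d$, and forests are bipartite. At $\gamma=2/d$ the exponent is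
$$\frac{1-2/d}{2-2/d}=\frac{d-2}{2d-2}=\beta_d .$$

**A limit for the lemma.** Let $G$ be $d$-regular with no cycle of length at most $K$. Then each $G[P]$ with $|P|\le K$ is a forest with at most $|P|-1$ edges, so each $\mathcal P_j$ captures fewer than $n$ edges. Thus $\sum_e|J(e)|<Nn$, and some edge has $|J(e)|<\frac{Nn}{dn/2}=\frac2dN$. For such graphs the hypothesis of the Main Lemma cannot hold with $\gamma\ge 2/d$, so the aim is to come close to $2/d$.

There are two things to arrange.

**Trees are not of bounded size, so cut them by depth.** Root a tree with bounded degrees. For a residue $c$ modulo $L$, delete all edges between depths $h$ and $h+1$ with $h\equiv c\pmod L$. The pieces have at most $L$ levels, hence bounded size, and each edge survives for $L-1$ of the $L$ residues $c$. For a path rooted at an end and $L=3$, the pieces have at most $3$ vertices, and each edge survives for two of the three residues. The loss is a factor $1-\frac1L$.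

**Forests must cover all edges evenly.** The tool is:

**Nash-Williams' arboricity theorem (J. London Math. Soc. 39 (1964)).** If every set of $k\ge1$ vertices of a loopless multigraph spans at most $a(k-1)$ edges, then its edge set is a union of $a$ edge-disjoint forests.

For example, $K_4$ has $6=2\cdot3$ edges, a triangle has $3\le2\cdot2$, and an edge has $1\le2$, so $K_4$ is a union of two forests; indeed its edge set splits into the paths $1\,2\,3\,4$ and $2\,4\,1\,3$.

To have each edge in $b$ out of $a$ forests, replace each edge by $b$ parallel copies. Then we need $b\,e(W)\le a(k-1)$ for every $k$-set $W$, where $e(W)$ is the number of edges of $G$ inside $W$, and we want $b/a\approx2/d$. So we need, approximately, $2e(W)\le d(k-1)$. For *large* $W$ this holds up to a factor close to $1$, because $2e(W)\le dk$. For *small* $W$ it may fail. If $K_{d,d}$ is a component of $G$, every forest contains at most $2d-1$ of its $d^2$ edges, so the average, hence the minimum, fraction of forests containing one of its edges is at most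
$$\frac{2d-1}{d^2}=\frac2d-\frac1{d^2}<\frac2d .$$
Forests in $G$ itself therefore fall short at small dense spots.

The way past this is to *contract* the dense spots. A set of bounded size may be kept inside one part of *every* partition, and then its inner edges have $|J(e)|=N$. What makes this work is that a small dense set has fewer than $d$ edges leaving it: if $|W|=k$, all degrees are $d$, and $2e(W)>d(k-1)$, then exactly $dk-2e(W)<d$ edges leave $W$. So contraction produces a vertex of smaller degree. A degree can drop only $d$ times, which bounds the size of what is contracted.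

## 7. Contracting clusters, covering by forests, cutting by depth: proof of Theorem 2

Fix $d\ge3$ and $0<\varepsilon<\frac12$, and put $k_0=b=L=\lceil1/\varepsilon\rceil$. Let $G$ have maximum degree at most $d$. For $U\subseteq V(G)$ let $\delta(U)$ be the number of edges with exactly one end in $U$.

**Step 1: clusters.** We partition $V(G)$ into clusters of bounded size so that no small collection of clusters is dense. Start with the partition $\mathcal C$ of $V(G)$ into singletons. For $\mathcal W\subseteq\mathcal C$ with $|\mathcal W|=k$ and $U=\bigcup\mathcal W$, let $e(\mathcal W)$ be the number of edges of $G$ joining different clusters of $\mathcal W$. In $\sum_{C\in\mathcal W}\delta(C)$ each of these edges is counted twice and each edge leaving $U$ once, so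
$$2e(\mathcal W)=\sum_{C\in\mathcal W}\delta(C)-\delta(U).\tag{5}$$
Call $\mathcal W$ *bad* if $2\le k\le k_0$ and $2e(\mathcal W)>d(k-1)$. While a bad $\mathcal W$ exists, replace its clusters by their union. The number of clusters drops each time, so the process stops.

For instance, let $d=3$ and $k_0\ge6$, and let $K_{3,3}$ be a component of $G$. Its six singletons form a bad collection, since $2\cdot9=18>3\cdot5$. On the other hand, three singletons forming a triangle are not bad, since $2\cdot 3=3\cdot 2$.

*Claim.* Throughout the process,
$$\delta(C)\le d\quad\text{and}\quad|C|\le k_0^{\,d-\delta(C)}\qquad\text{for all }C\in\mathcal C .$$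
For singletons, $|C|=1$ and $\delta(C)$ is a degree, so both hold. Suppose they hold before a bad $\mathcal W$ with union $U$ is merged. For every $C_0\in\mathcal W$, by (5), badness, and $\delta(C)\le d$ for the other $k-1$ clusters,
$$\delta(U)=\sum_{C\in\mathcal W}\delta(C)-2e(\mathcal W)<\sum_{C\in\mathcal W}\delta(C)-d(k-1)\le\delta(C_0).$$
So, with $\delta_{\min}=\min_{C\in\mathcal W}\delta(C)$, we have $\delta(U)\le\delta_{\min}-1$. In particular $\delta(U)\le d$. Moreover
$$|U|=\sum_{C\in\mathcal W}|C|\le k\cdot k_0^{\,d-\delta_{\min}}\le k_0^{\,d-\delta_{\min}+1}\le k_0^{\,d-\delta(U)} .$$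
This proves the claim. In particular all final clusters have at most $k_0^{\,d}$ vertices.

From now on $\mathcal C$ is the final partition. Every $\mathcal W\subseteq\mathcal C$ with $k\ge2$ clusters satisfies
$$e(\mathcal W)\le\frac{d(k-1)}{2(1-\varepsilon)} .\tag{6}$$
For $k\le k_0$ this holds because $\mathcal W$ is not bad. For $k>k_0$ we have $k\varepsilon\ge1$, so $k-1\ge k(1-\varepsilon)$, and (5) gives $2e(\mathcal W)\le\sum_{C\in\mathcal W}\delta(C)\le dk\le\frac{d(k-1)}{1-\varepsilon}$.

**Step 2: forests covering every edge between clusters equally often.** Let $H$ be the multigraph with vertex set $\mathcal C$ in which each edge of $G$ between different clusters is represented by $b$ parallel edges. Let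
$$a=\Bigl\lceil\frac{bd}{2(1-\varepsilon)}\Bigr\rceil .$$
A set of $k\ge2$ vertices of $H$ spans at most $b\cdot\frac{d(k-1)}{2(1-\varepsilon)}\le a(k-1)$ edges by (6), and a single vertex spans none. By Nash-Williams' theorem, $E(H)$ is a union of $a$ edge-disjoint forests $F_1,\dots,F_a$. A forest contains at most one of several parallel edges. Hence the $b$ copies of an edge of $G$ lie in $b$ different forests, so each edge of $G$ between clusters is represented in exactly $b$ of the forests. Also every vertex $C$ of $F_i$ has degree at most $\delta(C)\le d$ in $F_i$.

We need a lower bound on $b/a$. Since $b\varepsilon\ge1$ and $d\ge3$, we have $\frac{bd\varepsilon}2\ge1$, so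
$$\frac{bd}{2(1-\varepsilon)^2}-\frac{bd}{2(1-\varepsilon)}=\frac{bd\,\varepsilon}{2(1-\varepsilon)^2}\ge1 .$$
Hence $a\le\frac{bd}{2(1-\varepsilon)}+1\le\frac{bd}{2(1-\varepsilon)^2}$, that is,
$$\frac ba\ge\frac2d(1-\varepsilon)^2 .\tag{7}$$

**Step 3: pieces of bounded size.** We cut the trees by depth. Root every tree of every $F_i$. For $c\in\{0,\dots,L-1\}$ obtain $F_{i,c}$ from $F_i$ by deleting the edges between depths $h$ and $h+1$ for all $h\equiv c\pmod L$. A component of $F_{i,c}$ is a subtree with one top vertex and at most $L$ levels, and each vertex has at most $d$ children. So it has at most $1+d+\dots+d^{L-1}\le d^L$ vertices of $H$, that is, clusters. Each edge of $F_i$ survives in exactly $L-1$ of the forests $F_{i,0},\dots,F_{i,L-1}$.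

Let $\mathcal P_{i,c}$ be the partition of $V(G)$ whose parts are the unions of the clusters in the components of $F_{i,c}$. This gives $N=aL$ partitions, with parts of size at most
$$K:=k_0^{\,d}\,d^L .$$
An edge inside a cluster lies in a part of every partition, so $|J(e)|=N$. An edge between clusters is represented in $b$ of the forests $F_i$, and for each of these its ends lie in one part of $\mathcal P_{i,c}$ for at least $L-1$ values of $c$. Using $\frac1L\le\varepsilon$ and (7),
$$\frac{|J(e)|}N\ge\frac{b(L-1)}{aL}\ge\frac ba(1-\varepsilon)\ge\gamma:=\frac2d(1-\varepsilon)^3 .$$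
As $\gamma\le1$, every edge satisfies $|J(e)|\ge\gamma N$.

**Step 4: the general statement and (a).** Take $g=K$, which depends only on $d$ and $\varepsilon$. Suppose first that $G$ has no odd cycle of length at most $g$. An odd cycle in $G[P]$ would have length at most $|P|\le K=g$, so every $G[P]$ is bipartite. The Main Lemma applies with $N$ and $K$ depending only on $d,\varepsilon$, and gives
$$\mathrm{pn}(G)\le C'n^{f(\gamma)}\log n,\qquad f(z)=\frac{1-z}{2-z}=1-\frac1{2-z},$$
with $C'$ depending only on $d$ and $\varepsilon$. On $[0,1]$ we have $|f'(z)|=(2-z)^{-2}\le1$. Also $f(2/d)=\beta_d$, and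
$$0\le\frac2d-\gamma=\frac2d\bigl(1-(1-\varepsilon)^3\bigr)\le\frac2d\cdot3\varepsilon\le3\varepsilon .$$
So $f(\gamma)\le\beta_d+3\varepsilon$. Given $\eta>0$, choose $\varepsilon=\min(\eta/6,1/4)$. Then $f(\gamma)\le\beta_d+\eta/2$. Since $\log n=\frac2\eta\log n^{\eta/2}\le\frac2\eta n^{\eta/2}$, we get $\mathrm{pn}(G)\le Cn^{\beta_d+\eta}$ with $C=2C'/\eta$.

In general, delete the $h$ edges, take the spine ordering and pages found for the remaining graph (same vertex set, maximum degree still at most $d$), and put each deleted edge on a page of its own. This gives $\mathrm{pn}(G)\le Cn^{\beta_d+\eta}+h$. Part (a) is the case $h=0$, since a bipartite graph has no odd cycles.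

**Step 5: random regular graphs, part (b).** We show that few deletions suffice. Apply the general statement with $\eta/2$ in place of $\eta$; this fixes $g$ and $C$. For fixed $d$ and $g$, the numbers of cycles of lengths $3,\dots,g$ in a random $d$-regular graph converge jointly to independent Poisson variables with finite means (Bollobás, European J. Combin. 1 (1980); Wormald, J. Combin. Theory B 31 (1981)). Their total converges in distribution to a finite random variable, so with high probability it is at most $\log n$. Deleting one edge from each of these cycles removes all odd cycles of length at most $g$, with $h\le\log n$. So with high probability $\mathrm{pn}\le Cn^{\beta_d+\eta/2}+\log n$, which is at most $n^{\beta_d+\eta}$ for large $n$. $\square$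

## 8. Counting graphs with few pages: proof of Theorem 3

The lower bound compares two counts. A graph with few pages can be described coarsely, by blocks of the spine, in few ways, and there are more regular graphs than such descriptions allow. We need one standard bound.

**Fact.** For $t\ge2$, a set of pairwise non-crossing pairs $\{i,j\}\subseteq\{1,\dots,t\}$, $i\ne j$, has at most $2t-3$ members.

**Proof.** Induct on $t$; for $t=2$ there is at most one pair. Let $t\ge3$. Suppose some pair $\{i,j\}\ne\{1,t\}$ of the set has $j-i\ge2$. Every pair of the set lies inside $A=\{i,\dots,j\}$ or inside $B=\{1,\dots,i\}\cup\{j,\dots,t\}$, since otherwise it would cross $\{i,j\}$. With $s=|A|$ we have $3\le s\le t-1$ and $|B|=t-s+2\in[3,t-1]$. The pair $\{i,j\}$ itself lies in both, so the set has at most $(2s-3)+(2(t-s+2)-3)-1=2t-3$ pairs. If there is no such pair, the set consists of pairs $\{i,i+1\}$ and possibly $\{1,t\}$, at most $t\le2t-3$ in all. $\square$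

**Step 1: parameters.** Fix $c>0$, to be chosen small in terms of $d$ only, and put
$$p=\Bigl\lfloor c\Bigl(\frac n{\log n}\Bigr)^{\beta_d}\Bigr\rfloor,\qquad t=\Bigl\lfloor\frac n{p\log n}\Bigr\rfloor .$$
Since $d\ge3$, we have $0<\beta_d<\frac12$. So for large $n$ we have $p\ge1$, and $\frac n{p\log n}\ge\frac1c(n/\log n)^{1-\beta_d}\to\infty$. Thus for large $n$,
$$2\le t\le n,\qquad t\ge\frac n{2p\log n},\qquad pt\le\frac n{\log n},$$
where the middle bound uses $\lfloor z\rfloor\ge z/2$ for $z\ge1$.

**Step 2: a coarse description of a graph with at most $p$ pages.** Let $G$ be a graph on $\{1,\dots,n\}$ with $dn/2$ edges and $\mathrm{pn}(G)\le p$. Cut the spine of a $p$-page embedding into $t$ consecutive blocks, each of size at most $\lceil n/t\rceil\le2n/t$. Fix a page and consider the pairs $\{i,j\}$, $i<j$, such that some edge of this page joins block $i$ to block $j$. These pairs do not cross: if $i<i'<j<j'$ and edges of the page join blocks $i,j$ and blocks $i',j'$, these two edges cross. By the Fact there are at most $2t-3$ such pairs on the page. Over all pages, at most $2pt$ pairs of distinct blocks are joined by edges of $G$.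

**Step 3: the number of graphs with at most $p$ pages.** There are at most $t^n$ assignments of vertices to blocks. All joined pairs appear in some list of $2pt$ elements of $\{1,\dots,t\}^2$ with repetitions allowed, and there are $(t^2)^{2pt}=t^{4pt}$ lists. Since $4pt\le4n/\log n$ and $t\le n$, this is at most $e^{4n}$. Given the assignment and the list, every edge of $G$ lies inside a block or between two blocks of a listed pair. So the edges lie in a set of at most
$$(2pt+t)\Bigl(\frac{2n}t\Bigr)^2\le3pt\cdot\frac{4n^2}{t^2}=\frac{12pn^2}t$$
vertex pairs. By $\binom AB\le(eA/B)^B$, the number of graphs on $\{1,\dots,n\}$ with $dn/2$ edges and pagenumber at most $p$ is at most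
$$t^ne^{4n}\binom{\lfloor12pn^2/t\rfloor}{dn/2}\le t^ne^{4n}\Bigl(\frac{24e\,pn}{dt}\Bigr)^{dn/2}.\tag{8}$$

**Step 4: the number of regular graphs.** We show that for some $c_d>0$ and all large $n$, each of the families (i) and (ii) has at least $(c_dn)^{dn/2}$ members.

*Family (i).* By Bender and Canfield (J. Combin. Theory A 24 (1978)), the number of labelled $d$-regular graphs on $n$ vertices is asymptotic to
$$e^{-(d^2-1)/4}\frac{(dn)!}{(dn/2)!\,2^{dn/2}(d!)^n}.$$
By Stirling's formula, $(2r)!/(r!\,2^r)\sim\sqrt2\,(2r/e)^r$. With $2r=dn$ the count is asymptotic to a positive constant times $(dn/e)^{dn/2}(d!)^{-n}=\bigl(\frac d{e\,(d!)^{2/d}}\,n\bigr)^{dn/2}$. Any $c_d$ smaller than $\frac d{e(d!)^{2/d}}$ works for large $n$.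

*Family (ii).* Let $m=n/2$. The Egorychev–Falikman (van der Waerden) theorem says that an $m\times m$ doubly stochastic matrix has permanent at least $m!/m^m$. Let $A$ be the $0/1$ biadjacency matrix of a $k$-regular bipartite graph with parts of size $m$, where $k\ge1$. Then $\frac1kA$ is doubly stochastic, and the permanent of $A$ counts perfect matchings. So such a graph has at least $k^m\cdot m!/m^m=m!(k/m)^m$ perfect matchings. Now choose $d$ edge-disjoint perfect matchings of $K_{m,m}$ one after another. After $i$ choices the remaining graph is $(m-i)$-regular. So the number of ordered $d$-tuples of disjoint perfect matchings is at least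
$$\prod_{i=0}^{d-1}m!\Bigl(1-\frac im\Bigr)^m\ge c'(m!)^d$$
for large $m$, with $c'=c'(d)>0$, because $(1-\frac im)^m\to e^{-i}$ for each fixed $i$. The union of such a tuple is a $d$-regular bipartite graph. A given graph arises from at most $(d!)^m$ tuples: at each of the $m$ vertices of the first part, the tuple assigns the $d$ incident edges to the $d$ matchings bijectively, and these assignments determine the tuple. So the family has at least $c'(m!)^d(d!)^{-m}$ members. Since $m!\ge(m/e)^m$ and $dm=dn/2$, this is at least $c'\bigl(\frac n{2e\,(d!)^{1/d}}\bigr)^{dn/2}$, which is at least $(c_dn)^{dn/2}$ for large $n$ and any $c_d<\frac1{2e(d!)^{1/d}}$.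

**Step 5: comparison.** Every member of either family is a graph on $n$ labelled vertices with $dn/2$ edges. Divide (8) by $(c_dn)^{dn/2}$. With $C_1=\frac{24e}{d\,c_d}$, the fraction of the family with pagenumber at most $p$ is at most
$$\Bigl[e^4\,t\,\Bigl(\frac{C_1p}t\Bigr)^{d/2}\Bigr]^n .$$
Here $t$ occurs with exponent $1-\frac d2<0$, because $d\ge3$. So $t\ge\frac n{2p\log n}$ gives, with $C_2$ depending only on $d$,
$$e^4\,t\,\Bigl(\frac{C_1p}t\Bigr)^{d/2}\le C_2\,p^{d/2}\Bigl(\frac{p\log n}n\Bigr)^{d/2-1}=C_2\,p^{d-1}\Bigl(\frac{\log n}n\Bigr)^{(d-2)/2}\le C_2\,c^{\,d-1}.$$
The last inequality uses $p\le c(n/\log n)^{\beta_d}$ and $\beta_d(d-1)=\frac{d-2}2$. Choose $c$ so small that $C_2c^{\,d-1}\le\frac12$. Then the fraction is at most $2^{-n}\to0$. So with high probability $\mathrm{pn}(G)\ge p+1>c(n/\log n)^{\beta_d}$. $\square$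

## 9. Bounds on the best constant $a_d^*$

Let $d\ge3$, and let $a_d^*$ be the supremum of the constants $a_d$ admissible in the conjecture, that is, for all $d$-regular graphs. Then
$$\frac1{2(2d+1)}\le a_d^*\le\frac1{2(d-1)} .$$
The lower bound holds because Theorem 1 makes every $a_d<\frac1{2(2d+1)}$ admissible. For the upper bound, let $a>\frac1{2(d-1)}$. Then $\frac12-a<\beta_d$, so $n^{1/2-a}<c(n/\log n)^{\beta_d}$ for large $n$. By Theorem 3(i) there are then $d$-regular graphs with pagenumber exceeding $n^{1/2-a}$ for all large $n$ with $dn$ even, so $a$ is not admissible.

For two classes the exponent is determined. By Theorem 2(b), used for every $\eta>0$, and Theorem 3(i), the random $d$-regular graph has pagenumber $n^{\beta_d+o(1)}$ with high probability. By Theorem 2(a) and Theorem 3(ii), the largest pagenumber of an $n$-vertex bipartite $d$-regular graph ($n$ even) is $n^{\beta_d+o(1)}$. These arguments do not determine $a_d^*$ for graphs with many short odd cycles: in Section 7 the parts $P$ must induce bipartite graphs, because the signs $\sigma_j$ come from a proper $2$-coloring of $G[P]$. Whether the upper bound with exponent $\beta_d+o(1)$ holds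 for all $d$-regular graphs is left open here.
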